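\title{Partitioning graphs into two hereditary classes:\\ when do finitely many forbidden induced subgraphs suffice?}


\begin{abstract}
For hereditary classes $P$ and $Q$ of graphs, let $P\circ Q$ be the class of graphs whose vertex set splits into a part inducing a graph in $P$ and a part inducing a graph in $Q$. A conjecture states that, for $P,Q$ different from the class of all graphs, $P\circ Q$ has finitely many minimal forbidden induced subgraphs if and only if $P$ and $Q$ both have this property and, in addition, either one of them is finite or one has bounded stability number and the other bounded clique number. We disprove it: the ``only if'' part fails already when $P$ consists of the null graph and $K_1$. We then show that only one ingredient is wrong. The boundedness conditions are necessary, the conjecture holds when $P$ and $Q$ are assumed to have finitely many minimal forbidden induced subgraphs, and in general it holds up to replacing $P$ and $Q$ by suitable larger classes that have finitely many minimal forbidden induced subgraphs and the same product.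
\end{abstract}

\section{Introduction}

\subsection{The question}

All graphs are finite and simple, and classes of graphs are closed under isomorphism. We write $G(X)$ for the subgraph of $G$ induced by $X\subseteq V(G)$, and $G-X$ for $G(V(G)\setminus X)$. A class of graphs is \emph{hereditary} if it is closed under taking induced subgraphs. Hereditary classes are always assumed non-empty, so each contains the null graph (the graph with no vertices). A class is \emph{proper} if it is not the class of all graphs, and \emph{finite} if it contains only finitely many graphs up to isomorphism.

A \emph{minimal forbidden graph} of a hereditary class $P$ is a graph outside $P$ all of whose proper induced subgraphs are in $P$. A graph belongs to $P$ if and only if it has no induced subgraph isomorphic to a minimal forbidden graph of $P$. We call $P$ \emph{finitely generated} if it has, up to isomorphism, only finitely many minimal forbidden graphs. Equivalently, membership in $P$ can be tested on induced subgraphs of bounded order: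
\begin{equation}\label{eq:fg}
\parbox{0.82\textwidth}{$P$ is finitely generated if and only if there is an $N$ such that every graph not in $P$ has an induced subgraph on at most $N$ vertices that is not in $P$.}
\end{equation}
Indeed, every graph outside $P$ contains a minimal forbidden graph, so if $P$ is finitely generated we can take for $N$ the maximum order of a minimal forbidden graph; and if $N$ is as in \eqref{eq:fg}, then all minimal forbidden graphs have at most $N$ vertices. In particular, every finite hereditary class is finitely generated: if its members have at most $k$ vertices, then $N=k+1$ will do.

For hereditary classes $P,Q$ let $P\circ Q$ be the class of all graphs $G$ having a \emph{$(P,Q)$-partition}: a partition $V(G)=A\cup B$, $A\cap B=\emptyset$, with $G(A)\in P$ and $G(B)\in Q$, where $A$ or $B$ may be empty. This class is again hereditary. \emph{When is $P\circ Q$ finitely generated?}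

Let $\mathcal O$ and $\mathcal K$ be the classes of edgeless graphs and of complete graphs, and let $\mathcal N_k$ be the class of graphs with at most $k$ vertices. Three simple cases show what may happen.
\begin{itemize}
\item $\mathcal O\circ\mathcal O$ is the class of bipartite graphs. Every odd cycle is a minimal forbidden graph of it, so it is not finitely generated, although $\mathcal O$ has the single minimal forbidden graph $K_2$.
\item A graph is in $\mathcal K\circ\mathcal O$ if it splits into a clique and a stable set. The two parts are now of opposite nature, since a clique and a stable set share at most one vertex. This class is finitely generated by Theorem~\ref{thm:zv} below.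
\item $\mathcal N_k\circ Q$ is the class of graphs that can be brought into $Q$ by deleting at most $k$ vertices. If $Q$ is finitely generated, so is $\mathcal N_k\circ Q$ (Lemma~\ref{lem:finite}).
\end{itemize}
To express what separates these cases, call $P$ \emph{$\alpha$-bounded} if the stability number $\alpha(H)$ is bounded above over all $H\in P$, and \emph{$\omega$-bounded} if the clique number $\omega(H)$ is bounded above over all $H\in P$. The second case is an instance of a theorem of Zverovich.

\begin{theorem}[Zverovich]\label{thm:zv}
If $P$ is an $\alpha$-bounded and $Q$ an $\omega$-bounded hereditary class, and both are finitely generated, then $P\circ Q$ is finitely generated.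
\end{theorem}

One is led to guess that the second and third case are typical of all possibilities. The following conjecture is posed in \cite{Bip}.

\begin{conjecture}\label{conj}
Let $P$ and $Q$ be proper hereditary classes. Then $P\circ Q$ is finitely generated if and only if, possibly after interchanging $P$ and $Q$, one of the following holds:
\begin{enumerate}
\item[(i)] $P$ is $\alpha$-bounded and finitely generated, and $Q$ is $\omega$-bounded and finitely generated;
\item[(ii)] $P$ is finite and $Q$ is finitely generated.
\end{enumerate}
\end{conjecture}

The ``if'' part is true, by Theorem~\ref{thm:zv} and Lemma~\ref{lem:finite}. The ``only if'' part makes two assertions: a boundedness condition on the pair $(P,Q)$ (one factor is finite, or one is $\alpha$-bounded and the other $\omega$-bounded), and finite generation of each factor. For $P=\{\text{null graph}\}$ the second assertion holds trivially, because then $P\circ Q=Q$. But in general there is a reason for doubt. If $Q$ has infinitely many minimal forbidden graphs, a larger class $P$ gives room to repair each of them, and they may simply stop being obstructions.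

\subsection{Results}

This is what happens, already for the next smallest class $\mathcal N_1=\{\text{null graph},K_1\}$, which is contained in every hereditary class other than $\{\text{null graph}\}$.

\begin{theorem}\label{thm:A}
There is an infinite hereditary class $Q$, not finitely generated, such that $\mathcal N_1\circ Q$ is finitely generated. Hence $(\mathcal N_1,Q)$ satisfies neither \textup{(i)} nor \textup{(ii)}, and Conjecture~\ref{conj} is false.
\end{theorem}

The failure is not peculiar to case (ii), nor to one factor being finitely generated.

\begin{theorem}\label{thm:A2}
\begin{enumerate}
\item[\textup{(1)}] There are proper hereditary classes $P,Q$ with $P\circ Q$ finitely generated such that $P$ is infinite, finitely generated and $\alpha$-bounded, while $Q$ is infinite, $\omega$-bounded and not finitely generated.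
\item[\textup{(2)}] There are proper hereditary classes $P,Q$ with $P\circ Q$ finitely generated such that $P$ and $Q$ are both infinite and both not finitely generated.
\end{enumerate}
\end{theorem}

The boundedness assertion of the conjecture, on the other hand, is correct.

\begin{theorem}\label{thm:B}
Let $P,Q$ be proper hereditary classes. If both contain $\mathcal O$, or both contain $\mathcal K$, then $P\circ Q$ is not finitely generated. Consequently, if $P\circ Q$ is finitely generated, then $P$ or $Q$ is finite, or one of them is $\alpha$-bounded and the other $\omega$-bounded.
\end{theorem}

This yields a corrected conjecture and a classification of all pairs.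

\begin{theorem}\label{thm:C}
Let $P,Q$ be proper hereditary classes that are \emph{both finitely generated}. Then $P\circ Q$ is finitely generated if and only if \textup{(i)} or \textup{(ii)} holds, possibly after interchanging $P$ and $Q$.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $P,Q$ be proper hereditary classes. Then $P\circ Q$ is finitely generated if and only if there are finitely generated hereditary classes $P_0\supseteq P$ and $Q_0\supseteq Q$ with $P_0\circ Q_0=P\circ Q$ such that $(P_0,Q_0)$ satisfies \textup{(i)} or \textup{(ii)}, possibly after interchanging $P_0$ and $Q_0$.
\end{theorem}

\begin{corollary}\label{cor:E}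
Let $P,Q$ be hereditary classes. If $P$ is $\alpha$-bounded, $Q$ is proper and closed under disjoint unions, and $P\circ Q$ is finitely generated, then $Q$ is finitely generated.
\end{corollary}

Section~\ref{sec:prelim} collects rules for computing with $\circ$ and proves the ``if'' part in case (ii). Section~\ref{sec:counter} contains the counterexamples, Section~\ref{sec:B} the proof of Theorem~\ref{thm:B}, and Section~\ref{sec:class} the remaining results.

\section{Computing with products}\label{sec:prelim}

The operation $\circ$ is commutative, associative ($P\circ Q\circ R$ consists of the graphs whose vertex set splits into three parts inducing graphs in $P$, $Q$, $R$) and monotone in each factor. Since every hereditary class contains the null graph, $P$ and $Q$ are contained in $P\circ Q$. Clearly $\mathcal N_i\circ\mathcal N_j=\mathcal N_{i+j}$. We write $\mathcal O^k$ for $\mathcal O\circ\cdots\circ\mathcal O$ ($k$ factors), the class of $k$-colorable graphs; so $\mathcal O^p\circ\mathcal O^q=\mathcal O^{p+q}$.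

Let $\overline P$ be the class of complements of the graphs in $P$. Complementation commutes with taking induced subgraphs. Hence $\overline{P\circ Q}=\overline P\circ\overline Q$, and $P$ is finitely generated if and only if $\overline P$ is. Complementation interchanges $\mathcal O$ and $\mathcal K$, interchanges $\alpha$- and $\omega$-boundedness, and fixes each $\mathcal N_k$.

Next we prove the ``if'' part of the conjecture in case (ii). Look first at $P=\mathcal N_1$. Suppose that all minimal forbidden graphs of $Q$ have at most $r$ vertices and $G\notin\mathcal N_1\circ Q$. Since $G\notin Q$, some set $F$ of at most $r$ vertices induces a graph outside $Q$. A single vertex whose deletion leads into $Q$ must lie in $F$; but for each $v\in F$ also $G-\{v\}\notin Q$, which is witnessed by a set $F_v$ of at most $r$ vertices avoiding $v$. The union $W$ of $F$ and all $F_v$ has at most $r+r^2$ vertices, and no deletion of at most one vertex brings $G(W)$ into $Q$. For a general finite $P$ we repeat this branching.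

\begin{lemma}\label{lem:finite}
If $P$ is a finite hereditary class and $Q$ is a finitely generated hereditary class, then $P\circ Q$ is finitely generated.
\end{lemma}

\begin{proof}
If $Q$ is the class of all graphs, so is $P\circ Q$. Otherwise let $k$ be the maximum order of a graph in $P$ and $r\ge1$ the maximum order of a minimal forbidden graph of $Q$. Let $G\notin P\circ Q$. We build a rooted tree whose nodes are labeled by subsets of $V(G)$, the root by $\emptyset$; we do not distinguish a node from its label. A node $A$ with $G(A)\notin P$ is a leaf. If $G(A)\in P$, then $G-A\notin Q$, since otherwise $A$ and its complement would form a $(P,Q)$-partition. So we can choose $F_A\subseteq V(G)\setminus A$ with $|F_A|\le r$ and $G(F_A)\notin Q$. The children of $A$ are the sets $A\cup\{v\}$ with $v\in F_A$. Here $F_A\ne\emptyset$, as the null graph is in $Q$; so $A$ is an internal node.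

A node at depth $d$ is a set of $d$ vertices. So internal nodes have depth at most $k$, and there are at most $1+r+\dots+r^k$ of them. Let $W$ be the union of the sets $F_A$ over all internal nodes $A$. Then $|W|\le r(1+r+\dots+r^k)$, a bound not depending on $G$, and every node is a subset of $W$.

Suppose $G(W)$ had a $(P,Q)$-partition $W=A^*\cup B^*$. The root is contained in $A^*$. If an internal node $A$ is contained in $A^*$, then $F_A\not\subseteq B^*$, because $G(B^*)\in Q$ and $G(F_A)\notin Q$. So some $v\in F_A$ is in $A^*$, and the child $A\cup\{v\}$ is contained in $A^*$. Descending, we reach a leaf $A\subseteq A^*$. But $G(A)\notin P$, contradicting $G(A^*)\in P$. Hence $G(W)\notin P\circ Q$, and \eqref{eq:fg} applies.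
\end{proof}

\section{The counterexamples}\label{sec:counter}

Let $\mathcal D$ be the class of graphs of maximum degree at most $2$, and let $\mathcal S_b=\mathcal N_b\circ\mathcal D$: the graphs that can be brought to maximum degree at most $2$ by deleting at most $b$ vertices. A graph has a vertex of degree at least $3$ if and only if some four of its vertices induce a graph with a vertex of degree $3$. So $\mathcal D$ is finitely generated, and by Lemma~\ref{lem:finite} so is every $\mathcal S_b$. A clique of a graph in $\mathcal D$ has at most three vertices, so $\omega\le b+3$ on $\mathcal S_b$. Note also that $\mathcal N_j\circ\mathcal S_b=\mathcal S_{b+j}$.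

\subsection{The idea}

We look for a subclass $Q$ of $\mathcal S_b$, not finitely generated, with $\mathcal N_j\circ Q=\mathcal N_j\circ\mathcal S_b=\mathcal S_{b+j}$. So we forbid infinitely many members $F_n$ of $\mathcal S_b$, none an induced subgraph of another, in such a way that the permission to delete $j$ further vertices makes up for the loss.

Try $b=1$, $j=1$. Let $F_n$ be the disjoint union of the star $K_{1,4}$ and the cycle $C_n$, and let $Q$ consist of the graphs in $\mathcal S_1$ with no induced $F_n$, $n\ge3$. The cycles make $Q$ not finitely generated, and each $F_n$ is in $\mathcal S_1$ for one reason only: the vertex to be deleted must be the center of the star. Now let $G\in\mathcal S_2$, and let $u,v$ be two vertices with $G-\{u,v\}\in\mathcal D$. We wish to delete $u$ or $v$ and land in $Q$. After deleting $u$ we are in $\mathcal S_1$, because $v$ may still be deleted. If we are not in $Q$, there is an induced $F_n$, and $v$ must be the center of its star. This is no contradiction, and the attempt fails: two disjoint stars $K_{1,5}$ together with a cycle $C_n$ form a graph in $\mathcal S_2$ for which the deletion of either center leaves an induced $F_n$, while deleting no vertex or any other single vertex leaves a graph outside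 $\mathcal S_1$.

Replace the center of the star by a graph $H$ on $b$ vertices, with pendant leaves attached to all of them. If the choice of the deleted vertices was bad, we now learn that the remaining $b$ vertices induce a copy of $H$. For $b=1$ this says nothing. For suitable $H$ it is a real restriction, and a bad choice can be avoided.

\subsection{The construction}

Let $H$ be a forest on $b\ge1$ vertices. Let $T_H$ be obtained from $H$ by attaching $b+3$ new pendant leaves to every vertex of $H$; we call $V(H)$ the \emph{core}. Let $F_n$ be the disjoint union of $T_H$ and the cycle $C_n$, $n\ge3$, and put
\[
Q_H=\{G\in\mathcal S_b:\ G\text{ has no induced subgraph isomorphic to any }F_n,\ n\ge3\}.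
\]
This is a hereditary class.

\begin{lemma}\label{lem:unique}
If $Z\subseteq V(F_n)$, $|Z|\le b$ and $F_n-Z\in\mathcal D$, then $Z$ is the core.
\end{lemma}

\begin{proof}
A core vertex not in $Z$ would keep at least $(b+3)-b=3$ of its leaves as neighbors. So $Z$ contains the core, which has $b\ge|Z|$ elements.
\end{proof}

\begin{lemma}\label{lem:notfg}
Every $F_n$, $n\ge3$, is a minimal forbidden graph of $Q_H$. Hence $Q_H$ is not finitely generated. Moreover $Q_H\supseteq\mathcal O$, so $Q_H$ is infinite.
\end{lemma}

\begin{proof}
By definition $F_n\notin Q_H$. Deleting the core of $F_n$ leaves isolated vertices and $C_n$, so $F_n\in\mathcal S_b$. Let $M$ be a proper induced subgraph of $F_n$. Then $M\in\mathcal S_b$. Suppose $M$ contains some $F_m$. Since $H$ is a forest, so is $T_H$, and $C_n$ is the only cycle of $F_n$. So $m=n$, which is impossible as $M$ has fewer vertices than $F_n$. Hence $M\in Q_H$. The last assertion holds since $\mathcal O\subseteq\mathcal D\subseteq\mathcal S_b$ and every $F_n$ has edges.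
\end{proof}

\begin{definition}
Let $j\ge1$. A graph $H$ on $b$ vertices is \emph{$j$-avoidable} if every graph on $b+j$ vertices has an induced subgraph on $b$ vertices that is not isomorphic to $H$.
\end{definition}

\begin{lemma}\label{lem:avoid}
If the forest $H$ on $b\ge1$ vertices is $j$-avoidable, then $\mathcal N_j\circ Q_H=\mathcal S_{b+j}$. In particular $\mathcal N_j\circ Q_H$ is finitely generated.
\end{lemma}

\begin{proof}
Since $Q_H\subseteq\mathcal S_b$, we have $\mathcal N_j\circ Q_H\subseteq\mathcal N_j\circ\mathcal S_b=\mathcal S_{b+j}$. Conversely let $G\in\mathcal S_{b+j}$.

If $|V(G)|\le b+j$, delete $\min(j,|V(G)|)$ vertices. At most $b$ vertices remain, so the remaining graph is in $\mathcal S_b$ and is too small to contain any $F_n$. Thus it is in $Q_H$.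

Let $|V(G)|>b+j$. There is a set of at most $b+j$ vertices whose deletion leaves a graph in $\mathcal D$; enlarging this set preserves the property, so we get such a set $B$ with $|B|=b+j$ exactly. As $H$ is $j$-avoidable, we can choose $J\subset B$ with $|J|=j$ and $G(B\setminus J)\not\cong H$. We claim that $G-J\in Q_H$. Deleting the $b$ vertices of $B\setminus J$ from $G-J$ leaves $G-B\in\mathcal D$, so $G-J\in\mathcal S_b$. Suppose that $Y\subseteq V(G)\setminus J$ induces a copy of some $F_n$, and let $Z=Y\cap(B\setminus J)$. Then $|Z|\le b$, and $G(Y)-Z$ is an induced subgraph of $G-B$, hence in $\mathcal D$. By Lemma~\ref{lem:unique}, $Z$ is the core of $G(Y)$. So $|Z|=b$, that is, $Z=B\setminus J$, and $G(B\setminus J)\cong H$, contrary to the choice of $J$. Hence $G-J\in Q_H$ and $G\in\mathcal N_j\circ Q_H$.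
\end{proof}

\subsection{The first counterexample}

To prove Theorem~\ref{thm:A} it remains to find a $1$-avoidable forest. No forest on one, two or three vertices is $1$-avoidable: $K_2$, $K_{1,2}$ and $K_2\cup K_1$ are the only graphs obtained by deleting a vertex from $K_3$, $C_4$ and $2K_2$, respectively, and deleting a vertex from an edgeless graph leaves an edgeless graph. On four vertices the star works.

\begin{lemma}\label{lem:claw}
The star $K_{1,3}$ is $1$-avoidable.
\end{lemma}

\begin{proof}
Suppose all five $4$-vertex induced subgraphs of a $5$-vertex graph $L$ are isomorphic to $K_{1,3}$. Each edge of $L$ lies in three of them, so $3|E(L)|=5\cdot3$ and $|E(L)|=5$. Deleting any vertex leaves three edges, so every vertex of $L$ has degree $2$. But then $L$ contains no $K_{1,3}$, a contradiction.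
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Q=Q_{K_{1,3}}$, so $b=4$. By Lemmas~\ref{lem:claw} and~\ref{lem:avoid}, $\mathcal N_1\circ Q=\mathcal S_5$ is finitely generated. By Lemma~\ref{lem:notfg}, $Q$ is infinite and not finitely generated. Both $\mathcal N_1$ and $Q$ are proper hereditary classes. Condition (i), in either order, requires both classes to be finitely generated, so it fails. Condition (ii), in one order or the other, requires that $Q$ be finitely generated or that $Q$ be finite, so it fails too.
\end{proof}

Explicitly, $Q$ consists of the graphs that can be brought to maximum degree at most $2$ by deleting at most four vertices and that contain no induced $T_{K_{1,3}}\cup C_n$, $n\ge3$, where $T_{K_{1,3}}$ is a star $K_{1,3}$ with seven pendant leaves attached to each of its four vertices.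

\subsection{Further counterexamples}

\begin{proof}[Proof of Theorem~\ref{thm:A2}\,\textup{(1)}]
Let $Q=Q_{K_{1,3}}$ and $P=\mathcal N_1\circ\mathcal K$. The class $\mathcal K$ is finitely generated, its only minimal forbidden graph being the edgeless graph on two vertices. So $P$ is finitely generated by Lemma~\ref{lem:finite}; it is infinite, and $\alpha\le2$ on $P$. The class $Q$ is infinite and not finitely generated, and $\omega\le7$ on $Q\subseteq\mathcal S_4$. In particular $P$ and $Q$ are proper. Now
\[
P\circ Q=\mathcal K\circ(\mathcal N_1\circ Q)=\mathcal K\circ\mathcal S_5 ,
\]
and this is finitely generated by Theorem~\ref{thm:zv}, as $\mathcal K$ is $\alpha$-bounded, $\mathcal S_5$ is $\omega$-bounded, and both are finitely generated.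
\end{proof}

For (2) we let the two factors repair each other. We take an $H$ that is $2$-avoidable but not $1$-avoidable, and put one factor $\mathcal N_1$ into each of the two classes. The two together supply the two vertices that restore finite generation, whereas a single one does not, as the next lemma shows.

\begin{lemma}\label{lem:notavoid}
Let $H$ be a forest on $b\ge1$ vertices that is not $1$-avoidable. Then $\mathcal N_1\circ Q_H$ is not finitely generated.
\end{lemma}

\begin{proof}
By assumption there is a graph $L$ on $b+1$ vertices such that $L-\{c\}\cong H$ for every $c\in V(L)$. For $n\ge3$ let $F'_n$ be the disjoint union of $C_n$ and the graph obtained from $L$ by attaching $b+4$ pendant leaves to every vertex of $L$.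

\emph{$F'_n\notin\mathcal N_1\circ Q_H$.} Suppose at most one vertex is deleted from $F'_n$. If it is a vertex $c$ of $L$, then the copy $L-\{c\}$ of $H$ remains with $b+4$ leaves at each vertex, so the rest contains an induced $T_H\cup C_n=F_n$ and is not in $Q_H$. If no vertex of $L$ is deleted, then a further deletion of at most $b$ vertices misses one of the $b+1$ vertices of $L$, and this vertex keeps at least $(b+4)-1-b=3$ leaves. So the rest is not in $\mathcal S_b\supseteq Q_H$.

\emph{If $M$ is an induced subgraph of $F'_n$ missing a vertex of $C_n$, then $M\in\mathcal N_1\circ Q_H$.} Delete one vertex of $L$ if $V(L)\subseteq V(M)$, and nothing otherwise. The remaining graph $M'$ misses some $c\in V(L)$. So its vertices in $L$ induce a subgraph of the forest $L-\{c\}\cong H$; the leaves have degree at most $1$; and $C_n$ has lost a vertex. Thus $M'$ is a forest and contains no $F_m$. Deleting from $M'$ the at most $b$ remaining vertices of $L$ leaves isolated vertices and paths, so $M'\in\mathcal S_b$. Hence $M'\in Q_H$.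

Consequently every minimal forbidden graph of $\mathcal N_1\circ Q_H$ contained in $F'_n$ contains all of $C_n$ and has at least $n$ vertices. As $n$ is arbitrary, the class is not finitely generated.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A2}\,\textup{(2)}]
Let $H=K_{1,2}$, so $b=3$. It is not $1$-avoidable, because deleting any vertex from $C_4$ gives $K_{1,2}$. It is $2$-avoidable: if all ten $3$-vertex induced subgraphs of a $5$-vertex graph $L$ were isomorphic to $K_{1,2}$, then, as each edge lies in three of them, $3|E(L)|=10\cdot2$, which is impossible. Write $Q'=Q_{K_{1,2}}$. By Lemma~\ref{lem:avoid}, $\mathcal N_2\circ Q'=\mathcal S_5$. By Lemma~\ref{lem:notavoid}, the class $R=\mathcal N_1\circ Q'$ is not finitely generated. It is infinite because $R\supseteq Q'$, and it is proper because $R\subseteq\mathcal N_1\circ\mathcal S_3=\mathcal S_4$.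

Put $P=\overline R$ and $Q=R$. Both are proper, infinite and not finitely generated. Using $\overline{\mathcal N_1}=\mathcal N_1$ and $\mathcal N_1\circ\mathcal N_1=\mathcal N_2$ we get
\begin{align*}
P\circ Q&=\overline{Q'}\circ\mathcal N_2\circ Q'
=\overline{Q'\circ\mathcal N_2}\circ Q'
=\overline{\mathcal S_5}\circ Q'\\
&=\overline{\mathcal S_3}\circ\mathcal N_2\circ Q'
=\overline{\mathcal S_3}\circ\mathcal S_5 .
\end{align*}
In the first line both extra vertices are spent on the factor $\overline{Q'}$, which turns it into $\overline{\mathcal S_5}$. Since $\mathcal S_5=\mathcal S_3\circ\mathcal N_2$, they can be taken out again and spent on $Q'$. The last class is finitely generated by Theorem~\ref{thm:zv}: both factors are finitely generated, $\alpha\le6$ on $\overline{\mathcal S_3}$ and $\omega\le8$ on $\mathcal S_5$.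
\end{proof}

\section{Two classes containing all edgeless graphs}\label{sec:B}

To show that $P\circ Q$ is not finitely generated we must find, for arbitrarily large $N$, a graph $G\notin P\circ Q$ all of whose induced subgraphs on at most $N$ vertices are in $P\circ Q$. For $P=Q=\mathcal O$ long odd cycles do this. The next case shows how to proceed when the classes are larger.

\begin{example}\label{ex:forest}
Let $P=Q$ be the class of forests. Given $N$, fix an odd $s\ge3$ with $s>N$. Replace the vertices of the cycle $C_s$ by disjoint stable sets $V_1,\dots,V_s$ of three vertices each, and join consecutive sets (cyclically) completely. Call the result $G$. Given a partition $V(G)=X\cup Y$, each $V_i$ has at least two vertices in $X$ or at least two in $Y$. As $s$ is odd, two consecutive sets have at least two vertices each in the same part, and this part contains an induced $C_4$. So $G\notin P\circ Q$. On the other hand, a set of at most $N$ vertices misses some $V_i$, so it induces a bipartite graph, which is in $\mathcal O\circ\mathcal O\subseteq P\circ Q$.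
\end{example}

So we blow up a graph that is not $2$-colorable but locally is, and find in the majority part of two adjacent blobs a graph outside $P$. In general two things must change. First, $P$ may contain all bipartite graphs, all $3$-colorable graphs, and so on. Then a graph outside $P$ needs more colors, and we must find several \emph{pairwise} adjacent blobs with the same majority part. For this the odd cycle is replaced by a hypergraph that is not $2$-colorable but is locally a forest, and hyperedges become cliques. Second, complete joins between pairwise adjacent blobs contain only complete multipartite graphs, but the graph to be found outside $P$ may be arbitrary. So the complete joins are replaced by random ones, which contain every prescribed multipartite graph even after an adversary has thrown away half of each blob.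

\begin{proof}[Proof of Theorem~\ref{thm:B}, first assertion]
By complementation we may assume that $P$ and $Q$ contain $\mathcal O$. Let $p$ be the largest integer with $\mathcal O^p\subseteq P$. It exists because $P$ is proper: a graph $A_0\notin P$ lies in $\mathcal O^{\chi(A_0)}$, so $p<\chi(A_0)$. And $p\ge1$ because $\mathcal O\subseteq P$. Define $q\ge1$ likewise for $Q$. By maximality we can choose
\[
A\in\mathcal O^{p+1}\setminus P,\qquad B\in\mathcal O^{q+1}\setminus Q .
\]
Let $m=\max(p,q)+1$. Since $p,q\ge1$, we have $2\le m\le p+q$; this is where it matters that \emph{both} classes contain $\mathcal O$. Fix $N\ge2$.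

\medskip
\noindent\textbf{Step 1: a graph $\Gamma$ that is locally $m$-colorable.} A \emph{Berge cycle} of length $\ell\ge2$ in a hypergraph consists of distinct vertices $v_1,\dots,v_\ell$ and distinct hyperedges $e_1,\dots,e_\ell$ with $v_i,v_{i+1}\in e_i$ for all $i$ (indices modulo $\ell$). It is the same as a cycle of length $2\ell$ in the bipartite incidence graph of vertices and hyperedges. By a theorem of Erd\H{o}s and Hajnal \cite{EH} (constructive proof by Lov\'asz \cite{Lo}), there is a finite $m$-uniform hypergraph $\mathcal H$ with no Berge cycle of length $\ell$, $2\le\ell\le N$, and with chromatic number at least $3$; the latter means that in every partition of the vertex set into two parts, one part contains a hyperedge. (For $m=2$ an odd cycle of length greater than $N$ will do.) Let $\Gamma$ be the graph on $V(\mathcal H)$ in which two vertices are adjacent if and only if they lie in a common hyperedge. Then hyperedges are $m$-cliques of $\Gamma$, which gives (a); we prove (b) below.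
\begin{itemize}
\item[(a)] \emph{For every partition $V(\Gamma)=R\cup S$, one of $R,S$ contains an $m$-clique of $\Gamma$.}
\item[(b)] \emph{For every $W\subseteq V(\Gamma)$ with $|W|\le N$, the graph $\Gamma(W)$ is $m$-colorable, hence $(p+q)$-colorable.}
\end{itemize}
To prove (b), suppose it fails and take a counterexample $W$ with $|W|$ minimal. Then every vertex has degree at least $m$ in $\Gamma(W)$: if $w$ had at most $m-1$ neighbors, an $m$-coloring of $\Gamma(W\setminus\{w\})$ would extend to $w$. Let $E_W$ be the set of hyperedges having at least two vertices in $W$. Each neighbor of $w$ in $\Gamma(W)$ shares with $w$ a hyperedge of $E_W$, and one hyperedge accounts for at most $m-1$ neighbors. So every $w\in W$ lies in at least two members of $E_W$, and every member of $E_W$ contains at least two elements of $W$. The bipartite incidence graph between $W$ and $E_W$ thus has minimum degree at least $2$ and contains a cycle, say of length $2\ell$. This is a Berge cycle of $\mathcal H$ with $2\le\ell\le|W|\le N$, a contradiction.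

\medskip
\noindent\textbf{Step 2: a random blow-up.} Let $V(\Gamma)=\{1,\dots,s\}$, and let $V_1,\dots,V_s$ be disjoint sets of size $n$. Let $G$ be the random graph on $V_1\cup\dots\cup V_s$ in which, for each edge $ii'$ of $\Gamma$, each pair $xy$ with $x\in V_i$, $y\in V_{i'}$ is an edge with probability $\frac12$, all independently; there are no other edges.

\smallskip
\noindent\emph{Claim.} For large $n$, with positive probability the following holds for $(D,k)=(A,p+1)$ and for $(D,k)=(B,q+1)$: whenever $(i_1,\dots,i_k)$ is an ordered clique of $\Gamma$ and $U_l\subseteq V_{i_l}$ with $|U_l|\ge n/2$ for $1\le l\le k$, the graph $G(U_1\cup\dots\cup U_k)$ has an induced subgraph isomorphic to $D$.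

\smallskip
Since $k\le m\le s$, there are at most $s^k2^{sn}$ choices of a clique and sets $U_l$. So it suffices to bound the failure probability of one choice by $e^{-cn^2}$ with $c>0$ independent of $n$. A family of disjoint candidate copies of $D$ would give only about $n$ independent trials, and the resulting bound, exponential in $n$, need not beat $2^{sn}$. We therefore use about $n^2$ candidates, any two of which share at most one vertex; they are still independent, because the randomness sits on pairs of vertices. Such a family is provided by lines over a prime field.

Fix $D$, $k$, the clique and the sets $U_l$. Let $V(D)=\{d_1,\dots,d_a\}$, where $a\ge1$ as $D$ is not the null graph, and fix a proper coloring of $D$ with colors $1,\dots,k$. Let $z=\lfloor n/(2a)\rfloor$, and let $\pi$ be a prime with $z/2<\pi\le z$, which exists for large $n$ by Bertrand's postulate. For $n\ge4a$ we have $z\ge n/(2a)-1\ge n/(4a)$, so $\pi>n/(8a)$; for large $n$ this gives $\pi>a$. Choose pairwise disjoint sets $X_1,\dots,X_a$ of size $\pi$ with $X_t\subseteq U_l$ whenever $d_t$ has color $l$. This is possible because the sets $U_l$ are disjoint and $a\pi\le az\le n/2\le|U_l|$. Index the elements of each $X_t$ by $\mathbb Z_\pi$.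

For $(x,y)\in\mathbb Z_\pi^2$ the \emph{trial} $(x,y)$ is the $a$-tuple whose $t$-th entry is the element of $X_t$ with index $x+ty$. For $t\ne t'$ we have $0<|t-t'|<a<\pi$, so $x+ty$ and $x+t'y$ determine $(x,y)$. Hence two distinct trials agree in at most one entry. A trial \emph{succeeds} if mapping each $d_t$ to the $t$-th entry is an induced embedding of $D$ into $G$. If $d_t,d_{t'}$ have the same color, they are non-adjacent in $D$, and the two entries lie in the same $V_{i_l}$, so they are non-adjacent in $G$; nothing is required. If $d_t,d_{t'}$ have different colors, the two entries lie in sets $V_{i_l},V_{i_{l'}}$ with $i_li_{l'}\in E(\Gamma)$ and form a random pair. So a trial succeeds with probability at least $2^{-a^2}$. Since the sets $X_t$ are disjoint, a pair occurring in two trials would make them agree in two entries. So distinct trials use disjoint sets of random pairs, and the $\pi^2$ trials are independent. The probability that all fail is at most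
\[
(1-2^{-a^2})^{\pi^2}\le\exp(-2^{-a^2}\pi^2)\le\exp(-cn^2),\qquad c=\frac{2^{-a^2}}{64a^2}.
\]
Summing over all choices and over the two graphs $D$, the total failure probability is at most a sum of two terms of the form $s^k2^{sn}e^{-cn^2}$ and tends to $0$ as $n\to\infty$. This proves the claim. We fix $n$ and a graph $G$ with the property in the claim.

\medskip
\noindent\textbf{Step 3: conclusion.} \emph{$G\notin P\circ Q$.} Let $V(G)=X\cup Y$ be a partition. Let $R$ be the set of all $i$ with $|X\cap V_i|\ge n/2$, and $S=\{1,\dots,s\}\setminus R$; then $|Y\cap V_i|\ge n/2$ for $i\in S$. By (a), $R$ or $S$ contains an $m$-clique of $\Gamma$. In the first case $R$ contains a $(p+1)$-clique, since $p+1\le m$. By the claim, applied to the sets $X\cap V_i$, the graph $G(X)$ contains an induced $A$, so $G(X)\notin P$. In the second case, since $q+1\le m$, the set $S$ contains a $(q+1)$-clique, $G(Y)$ contains an induced $B$, and $G(Y)\notin Q$.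

\emph{Small induced subgraphs are in $P\circ Q$.} Let $W\subseteq V(G)$ with $|W|\le N$, and let $f$ map all vertices of $V_i$ to $i$, for each $i$. Then $f$ sends edges of $G$ to edges of $\Gamma$, and $|f(W)|\le N$. By (b), $\Gamma(f(W))$ is $(p+q)$-colorable, and hence so is $G(W)$. Thus $G(W)\in\mathcal O^{p+q}=\mathcal O^p\circ\mathcal O^q\subseteq P\circ Q$.

Since $N\ge2$ was arbitrary, $P\circ Q$ is not finitely generated by \eqref{eq:fg}.
\end{proof}

Properness cannot be dropped here: if $P$ or $Q$ is the class of all graphs, so is $P\circ Q$, which has no minimal forbidden graph.

\begin{proof}[Proof of Theorem~\ref{thm:B}, second assertion]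
A hereditary class is $\alpha$-bounded if and only if it does not contain $\mathcal O$, and $\omega$-bounded if and only if it does not contain $\mathcal K$. An infinite hereditary class contains arbitrarily large graphs. By Ramsey's theorem these have arbitrarily large stable sets or arbitrarily large cliques, so the class contains $\mathcal O$ or $\mathcal K$.

Let $P\circ Q$ be finitely generated with $P,Q$ proper and infinite. Replacing both classes by $\overline P,\overline Q$ if necessary (this exchanges the two kinds of boundedness, so the claim is unaffected), we may assume $P\supseteq\mathcal O$. By the first assertion $Q\not\supseteq\mathcal O$. So $Q$ is $\alpha$-bounded and, being infinite, contains $\mathcal K$. By the first assertion again, $P\not\supseteq\mathcal K$, so $P$ is $\omega$-bounded.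
\end{proof}

\section{The corrected conjecture and the classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If (i) or (ii) holds, then $P\circ Q$ is finitely generated by Theorem~\ref{thm:zv} or Lemma~\ref{lem:finite}. Conversely, let $P\circ Q$ be finitely generated. By Theorem~\ref{thm:B}, either one of $P,Q$ is finite, and (ii) holds because the other is finitely generated; or one is $\alpha$-bounded and the other $\omega$-bounded, and (i) holds because both are finitely generated.
\end{proof}

In general $P$ and $Q$ need not be finitely generated. But if $P\circ Q$ is, it does not notice the large minimal forbidden graphs of $P$ and $Q$, and we may discard them. For a hereditary class $P$ and $N\ge1$, let $P_{[N]}$ be the class of graphs all of whose induced subgraphs on at most $N$ vertices are in $P$. It is hereditary, contains $P$, and has the same members as $P$ on at most $N$ vertices. A graph is outside $P_{[N]}$ if and only if it contains a minimal forbidden graph of $P$ with at most $N$ vertices. So the minimal forbidden graphs of $P_{[N]}$ are exactly those of $P$ with at most $N$ vertices, and $P_{[N]}$ is finitely generated.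

\begin{lemma}\label{lem:trunc}
Let $P,Q$ be hereditary classes and $N\ge1$. If all minimal forbidden graphs of $P\circ Q$ have at most $N$ vertices, then $P\circ Q=P_{[N]}\circ Q_{[N]}$.
\end{lemma}

\begin{proof}
The inclusion $\subseteq$ holds by monotonicity. Let $G\in P_{[N]}\circ Q_{[N]}$ and $W\subseteq V(G)$ with $|W|\le N$. Then $G(W)$ has a $(P_{[N]},Q_{[N]})$-partition. Its parts have at most $N$ vertices, so they induce graphs in $P$ and in $Q$. Hence $G(W)\in P\circ Q$. So $G$ contains no minimal forbidden graph of $P\circ Q$, that is, $G\in P\circ Q$.
\end{proof}

\begin{lemma}\label{lem:proper}
If the hereditary classes $P$ and $Q$ are proper, so is $P\circ Q$.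
\end{lemma}

\begin{proof}
Take $A\notin P$ and $B\notin Q$. Let $G$ be obtained from $A$ by replacing each vertex by a copy of $B$, vertices of different copies being adjacent if and only if the corresponding vertices of $A$ are. Let $V(G)=X\cup Y$ be a partition. Either $Y$ contains a whole copy of $B$, and $G(Y)\notin Q$; or $X$ meets every copy, and choosing one vertex of $X$ in each copy we find an induced $A$ in $G(X)$, so $G(X)\notin P$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
If such $P_0,Q_0$ exist, then $P\circ Q=P_0\circ Q_0$ is finitely generated by Theorem~\ref{thm:zv} or Lemma~\ref{lem:finite}. Conversely, let $P\circ Q$ be finitely generated. Choose $N$ as in Lemma~\ref{lem:trunc} and put $P_0=P_{[N]}$, $Q_0=Q_{[N]}$. These classes are finitely generated, contain $P$ and $Q$, respectively, and satisfy $P_0\circ Q_0=P\circ Q$. They are proper: otherwise $P_0\circ Q_0=P\circ Q$ would contain all graphs, contradicting Lemma~\ref{lem:proper}. Since $P_0\circ Q_0$ is finitely generated, Theorem~\ref{thm:C} shows that $(P_0,Q_0)$ satisfies (i) or (ii).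
\end{proof}

For the pair of Theorem~\ref{thm:A} one can take $P_0=\mathcal N_1$ and $Q_0=\mathcal S_4$: we have $Q\subset\mathcal S_4$ and $\mathcal N_1\circ\mathcal S_4=\mathcal S_5=\mathcal N_1\circ Q$.

\begin{proof}[Proof of Corollary~\ref{cor:E}]
Let $\alpha(H)\le a$ for all $H\in P$, and let $N$ be as in Lemma~\ref{lem:trunc}. A minimal forbidden graph of $Q$ is connected: a disconnected one would be the disjoint union of two proper induced subgraphs, which are in $Q$, and would itself be in $Q$. Hence the minimal forbidden graphs of $Q_{[N]}$ are connected, too. An induced copy of one of them in a disjoint union $G_1\cup G_2$ lies in $G_1$ or in $G_2$; so $Q_{[N]}$ is closed under disjoint unions.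

Suppose there is a graph $F\in Q_{[N]}\setminus Q$. The disjoint union of $a+1$ copies of $F$ is in $Q_{[N]}\subseteq P_{[N]}\circ Q_{[N]}=P\circ Q$. In a $(P,Q)$-partition of it, the $P$-part meets at most $a$ copies, as vertices chosen from different copies form a stable set. So one copy of $F$ lies entirely in the $Q$-part, and $F\in Q$, a contradiction. Hence $Q=Q_{[N]}$ is finitely generated.
\end{proof}

By complementation there is a dual statement: if $P$ is $\omega$-bounded, $Q$ is proper and closed under joins (disjoint unions with all edges between the two graphs added), and $P\circ Q$ is finitely generated, then $Q$ is finitely generated.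

\begin{remark}
Corollary~\ref{cor:E} applies in particular to $P=\mathcal N_1$. So the class $Q$ of Theorem~\ref{thm:A} cannot be closed under disjoint unions. Indeed, both $T_{K_{1,3}}$ and $C_n$ belong to it: they are in $\mathcal S_4$, the first is a forest, and the second has maximum degree $2$, so neither contains any $F_m$. But their disjoint union $F_n$ does not belong to it.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bip}
\emph{Bipartition Of Graphs Into Subgraphs With Prescribed Hereditary Properties},
\url{http://www.cems.uwe.ac.uk/~vzverovi/BipartitionOfGraphsIntoSubgrWithPrescrHeredProp.pdf}.

\bibitem{EH}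
Erd\H{o}s and Hajnal,
Acta Math. Acad. Sci. Hungar. \textbf{17} (1966), 61--99.

\bibitem{Lo}
Lov\'asz,
Acta Math. Acad. Sci. Hungar. \textbf{19} (1968), 59--67.

\end{thebibliography}

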